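# A cubic graph whose creation threshold in the Achlioptas process is not a power of $r$

## 1. Definitions, first examples, and the conjecture

**Definition (Achlioptas process).** Let $n$ and $r=r(n)$ be positive integers. Start with the empty graph on $[n]=\{1,\dots,n\}$. In each round we are offered $r$ distinct vertex pairs, sampled uniformly at random from all non-edges of the current graph. We must choose exactly one of them and add it to the graph, immediately and irrevocably. A *strategy* is any rule for making this choice; it may depend on the whole history.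

*Example.* Let $n=4$ and suppose that the first chosen edge is $12$. The non-edges are now $13,14,23,24,34$, and only $34$ is disjoint from $12$. If $r=2$, at least one of the two offered pairs meets $12$, so after two rounds we can be sure to have a path with two edges. If $r=1$ there is no choice, and this path appears with probability $4/5$.

We allow strategies to use an independent random seed. This changes nothing: our negative results are proved for randomized strategies, and if a randomized strategy succeeds with some probability, then some value of the seed gives a deterministic strategy that does at least as well.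

**Definition (embeddings and copies).** An embedding of a graph $K$ in a graph $G$ is an injective map $V(K)\to V(G)$ that sends edges to edges. We write $X_K(G)$ for the number of embeddings. A copy of $K$ exists in $G$ exactly when $X_K(G)>0$.

*Example.* $X_{K_3}(K_3)=6$. If $P$ is the path with two edges and $G$ is a star with three leaves, then $X_P(G)=3\cdot2=6$: the middle vertex goes to the center, and the two ends go to an ordered pair of leaves.

**Definition (density).** For a graph $H$,
$$m(H)=\max\{e(J)/v(J): J\subseteq H,\ v(J)\ge1\},$$
where $e(J)$ and $v(J)$ are the numbers of edges and vertices of $J$.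

*Example.* For the path $P$ with two edges, $m(P)=2/3$. For the triangle, and for the triangle with a pendant edge, $m=1$. For $K_4$ minus an edge, $m=5/4$. The corresponding values of $2-1/m$ are $1/2$, $1$, $1$ and $6/5$.

**Definition (growth of $r$).** Throughout, $r=r(n)\to\infty$. Such an $r$ grows at most subpolynomially if $r=n^{o(1)}$.

*Example.* $r=\log n$ (rounded) and $r=e^{\sqrt{\log n}}$ (rounded) are subpolynomial; $r=\lceil n^{0.01}\rceil$ is not.

**Definition (threshold).** Let $H$ be a fixed graph. A function $N_0=N_0(H,r,n)$ is a threshold for creating a copy of $H$ if, as $n\to\infty$,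

- for every $N=N(n)$ with $N=o(N_0)$, every strategy fails asymptotically almost surely (a.a.s.) to create a copy of $H$ within $N$ rounds;
- for every $N=N(n)$ with $N_0=o(N)$, there is a strategy that creates a copy of $H$ within $N$ rounds a.a.s.

*Example: the path $P$ with two edges.* Let $r=n^{o(1)}$. We show that $(n/r)^{1/2}$ is a threshold for $P$.

Let $N=o((n/r)^{1/2})$. In round $t$ the earlier edges cover at most $2(t-1)$ vertices, so at most $2(t-1)n$ pairs touch them. There are at least $n^2/3$ non-edges, so each pair is offered with probability at most $3r/n^2$. The probability that some round $t\le N$ offers a pair touching an earlier edge is at most $\sum_{t\le N}2(t-1)n\cdot 3r/n^2\le 3N^2r/n\to0$. Hence every strategy fails.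

Let $(n/r)^{1/2}=o(N)$. We may shorten the game and assume $N\le n^{0.6}$. Choose a pair that meets an earlier edge whenever one is offered. As long as this has not happened, the chosen edges are disjoint. After $\lceil N/2\rceil$ rounds without success they cover a set $U$ with $N\le|U|\le 2N\le n/2$. All pairs between $U$ and its complement are non-edges, and there are at least $N(n-N)\ge Nn/2$ of them, out of at most $n^2/2$ non-edges. So a round offers none of them with probability at most $(1-N/n)^r\le e^{-Nr/n}$. All remaining $\lfloor N/2\rfloor$ rounds fail with probability at most $e^{-\lfloor N/2\rfloor Nr/n}\to0$.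

So the threshold is $n^{1/2}/r^{1/2}=n^{2-1/m(P)}/r^{1/2}$. The following conjecture, from "Creating small subgraphs in Achlioptas processes with growing parameter" (http://www.math.tau.ac.il/~krivelev/optas-bigr.pdf), predicts the same shape in general.

**Conjecture.** For any graph $H$ that has maximum degree at least two, there exists a rational number $q=q(H)$, $0<q<1$, such that the following holds. For any function $r=r(n)$ that grows at most subpolynomially, the threshold for creating a copy of $H$ in the Achlioptas process with parameter $r$ is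
$$N_0(H,r,n)=\frac{n^{2-1/m(H)}}{r^q}.$$

For the path, $q=1/2$. Is the conjecture true? In plain words: does having $r$ offers always speed up the creation of $H$ by a fixed power of $r$? We shall see that it does not.

## 2. Offered pairs, and the triangle

Let $N=o(n^2)$ be the number of rounds. We write $G_t$ for the graph after round $t$, $e_t$ for the edge chosen in round $t$, and $O_t$ for the graph of all pairs offered in rounds $1,\dots,t$; thus $G_t\subseteq O_t$. The $\sigma$-algebra $\mathcal F_t$ is generated by the seed and rounds $1,\dots,t$. "Whp" means with probability $1-o(1)$, $C$ denotes absolute constants that may change from line to line, and statements hold for $n$ large. Put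
$$\rho=\frac{3r}{n^2},\qquad \pi=N\rho .$$

**Offered pairs are at most as likely as independent ones.** The next two bounds are the only probabilistic input about the process in the lower bounds. There are always at least $\binom n2-N\ge n^2/3$ non-edges. If there are $m$ of them, then $j$ specified distinct pairs are all offered in the next round with conditional probability at most $\prod_{i<j}\frac{r-i}{m-i}\le(r/m)^j\le\rho^j$. Given a set $F$ of pairs, assign to each pair a round in which it is offered, multiply the conditional probabilities over rounds, and sum over the at most $N^{|F|}$ assignments. This gives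
$$P(F\subseteq E(O_N))\le\pi^{|F|}\quad\text{for every fixed set }F\text{ of pairs},\tag{1}$$
$$P(\text{every pair of }F\text{ is offered in some round}>t\mid\mathcal F_t)\le\pi^{|F|}\quad\text{for }F\text{ determined by }\mathcal F_t.\tag{2}$$

*Example: the triangle, lower bound.* Consider an embedding of $K_3$ in $G_N$, and let $e_s$ be its first chosen edge. There are $N$ choices of $s$, $3$ roles and $2$ orientations of $e_s$, and at most $n$ choices of the third vertex. The other two pairs must be offered after round $s$. By (2), $EX_{K_3}(G_N)\le 6Nn\pi^2=54N^3r^2/n^3$. So if $N=o(n/r^{2/3})$, every strategy fails.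

The first edge is counted with weight $N$ (it is *some* chosen edge), while each later edge gets weight $\pi\approx Nr/n^2$ (it must only be *offered*). A good strategy must waste nothing here. The way to do it is to fix a set of about $n/r$ vertices and to choose first only pairs touching it. Since $r$ pairs are offered, such a pair is available in a constant proportion of the rounds. The special vertices reach degree about $Nr/n$, giving about $(n/r)(Nr/n)^2=N^2r/n$ pairs that would close a triangle, and each of these is offered later with probability about $Nr/n^2$. The product is $N^3r^2/n^3$, matching the lower bound. In Section 9 we make this precise: for $r=n^{o(1)}$ the triangle has threshold $n/r^{2/3}$, again in agreement with the conjecture ($m=1$, $q=2/3$).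

## 3. Two copies of $K_4^-$ joined by two edges

Let $H$ have vertices $a,a',b,c,x,x',u,v$ and edge set $A\cup B\cup\{ax,a'x'\}$, where
$$A=\{ab,ac,a'b,a'c,bc\},\qquad B=\{xu,xv,x'u,x'v,uv\}.$$
So $A$ is $K_4$ on $a,a',b,c$ without the edge $aa'$, and $B$ is $K_4$ on $x,x',u,v$ without $xx'$. Then $H$ is cubic, with 8 vertices and 12 edges. Every $J\subseteq H$ has maximum degree at most 3, so $e(J)\le\frac32v(J)$. Hence $m(H)=3/2$ and $2-1/m(H)=4/3$.

**Theorem 1.** For every $r=r(n)\to\infty$ with $r=n^{o(1)}$, the threshold for creating $H$ is
$$N_0=\frac{n^{4/3}}{r^{5/6}}\Big(\frac{\log\log r}{\log r}\Big)^{1/6}.$$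

**Corollary 2.** For no real $q$, and for no $r\to\infty$ with $r=n^{o(1)}$, is $g=n^{4/3}/r^q$ a threshold for $H$. In particular the conjecture is false.

*Proof.* We have $g/N_0=r^{5/6-q}(\log r/\log\log r)^{1/6}$. This tends to $\infty$ if $q\le5/6$ and to $0$ if $q>5/6$. Let $N=\lceil\sqrt{gN_0}\rceil$. If $N_0=o(g)$, then $N=o(g)$ and $N_0=o(N)$. By Theorem 1 some strategy succeeds a.a.s. within $N$ rounds, whereas if $g$ were a threshold every strategy would fail a.a.s. If $g=o(N_0)$, then $g=o(N)$ and $N=o(N_0)$, and the same contradiction arises with the roles exchanged. $\square$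

**Corollary 3.** If $m(F)<3/2$, then $m(H\cup F)=3/2$ for the disjoint union $H\cup F$, and $H\cup F$ has the same threshold $N_0$.

Corollary 3 is proved in Section 12.

## 4. Counting by the order of the edges, and where it stops

Write $N=\delta n^{4/3}r^{-5/6}$, so that $\pi=3\delta n^{-2/3}r^{1/6}$. Direct substitution gives $N^2n^4\pi^{10}=243^2\delta^{12}$, $Nn^2\pi^5=243\,\delta^6$ and $n^2\pi/N=3r$.

*First count.* Proceed as for the triangle: the first edge gets weight $N$, the other 11 get weight $\pi$. This gives $EX_H(G_N)\le24Nn^6\pi^{11}=C\delta^{12}r$, which tends to $0$ only if $N=o(n^{4/3}r^{-11/12})$.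

*Second count.* $H$ has two halves, and it seems that a strategy must pay twice. Suppose the first edge of $A\cup B$ lies in $A$, and let $\beta$ be the first edge chosen in $B$. If $\beta$ is disjoint from what has been built so far, it is again *some* chosen edge, with weight $N$. The count becomes $N^2n^4\pi^{10}=C\delta^{12}$, and this suggests the threshold $n^{4/3}r^{-5/6}$, that is, $q=5/6$.

*The obstacle.* The edge $\beta=xu$ may touch the part $D$ of $H$ already present, when $ax\in D$. Let $W_D(z)$ be the number of embeddings of $D$ with $x\mapsto z$. The chosen edge has only two endpoints. If $W_D(z)$ were at most a constant times its average for every $z$, the cost would again be $CN^2n^4\pi^{10}$. For most $D$ the average is a positive power of $n$, and a concentration argument works outside a small set of exceptional vertices. But take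
$$S=A\cup\{ax\}.$$
Counting as above, $EX_S(G_N)\le 12Nn^3\pi^5$, so the average of $EW_S(z)$ over $z$ is at most $12Nn^2\pi^5=C\delta^6$. This does not grow. A nonnegative integer with bounded mean is not within a constant factor of its mean, and the player sees where it is large. This is exactly where the second count stops.

*What the player can gain.* Fix $\lceil n/r\rceil$ vertices. There are at least $\frac nr\cdot\frac n2-N\ge n^2/(3r)$ non-edges leaving this set, so a round offers none of them with probability at most $(1-\frac2{3r})^r\le e^{-2/3}$. So the player can steer $\beta$ to any prescribed set of about $n/r$ vertices, and the relevant quantity is the value of $W_S$ on the top $1/r$ fraction of vertices. If $W_S(z)$ has a Poisson-type tail $y^{-y}$, the level reached with probability $1/r$ is about $\log r/\log\log r$. The weight $\delta^6\cdot\delta^6$ is then replaced by $\delta^6\cdot\log r/\log\log r$, and this is of constant order exactly when $N$ is of order $N_0$.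

The proof turns this into two statements. In the lower bound, the expected excess of $W_S(z)$ above level $C\log r/\log\log r$ is at most $C/r$ for each $z$, and all other partial graphs cost no more than the second count. In the upper bound, the player finds $n/(50r)$ vertices $x$ with $W_S(x)\ge\log r/(4\log\log r)$, roughly, and builds $B$ from them.

## 5. Lower bound: parameters, a tail inequality, and the offered graph

Let $N=o(N_0)$. We must show that every strategy fails a.a.s. within $N$ rounds.

**Step 1: normalizing $N$.** *We make $N$ not too small, so that all quantities are $n^{\text{constant}+o(1)}$.* Failure within more rounds implies failure within fewer, so we may increase $N$ to at least $\lceil n^{4/3}r^{-5/6}/\log r\rceil$, which is $o(N_0)$. Writing $N=\delta n^{4/3}r^{-5/6}$, we have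
$$1/\log r\le\delta\le1,\qquad \delta^6\log r/\log\log r\to0 .$$
With $\rho=3r/n^2$, $\pi=N\rho=3\delta n^{-2/3}r^{1/6}$ and $\Delta=6n\pi$ we get $\pi=n^{-2/3+o(1)}$, $\Delta=n^{1/3+o(1)}$, $N=n^{4/3+o(1)}$, $N=\pi n^2/(3r)\le n^2\pi$, and
$$n^2\pi^3=27\delta^3r^{1/2}=n^{o(1)},\quad n^4\pi^6=729\delta^6r=n^{o(1)},\quad Nn^2\pi^5=243\delta^6,\quad N^2n^4\pi^{10}=C\delta^{12}.\tag{3}$$

**Step 2: a tail inequality.** *Counts of subgraphs grow round by round; this inequality bounds them from conditional expectations.*

**Lemma 4.** Let $(Y_t)_{t\le N}$ be adapted with $0\le Y_t\le M$ and $\sum_tE[Y_t\mid\mathcal F_{t-1}]\le L$, where $L>0$ is deterministic. If $hM\ge L$, then $P(\sum Y_t\ge hM)\le(eL/(hM))^h$. In particular $P(\sum Y_t\ge6L)\le(e/6)^{6L/M}\le2^{-6L/M}$.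

*Proof.* Let $\theta\ge0$. By convexity, $e^{\theta y/M}\le1+(e^\theta-1)y/M$ on $[0,M]$, so $E[e^{\theta Y_t/M}\mid\mathcal F_{t-1}]\le\exp((e^\theta-1)E[Y_t\mid\mathcal F_{t-1}]/M)$. Hence
$$\exp\Big(\frac\theta M\sum_{s\le t}Y_s-\frac{e^\theta-1}M\sum_{s\le t}E[Y_s\mid\mathcal F_{s-1}]\Big)$$
is a supermartingale starting from $1$. As the second sum is at most $L$, we get $Ee^{\theta\sum Y_t/M}\le\exp((e^\theta-1)L/M)$. Apply Markov's inequality with $e^\theta=hM/L\ge1$. The exponent is $h-L/M-h\log(hM/L)\le h\log(eL/(hM))$. For the last claim take $h=6L/M$ and note $e/6<1/2$. $\square$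

**Step 3: properties of the offered graph.** *We collect deterministic properties that hold whp for everything ever offered. They bound how much one chosen edge can change a count.* For a graph $D$ with root $x$, let $W_D(z;G)$ be the number of embeddings of $D$ in $G$ with $x\mapsto z$. Recall $S=A\cup\{ax\}$, rooted at $x$.

**Lemma 5.** Whp $O=O_N$ satisfies all of the following; all are inherited by subgraphs.

- **E1** The maximum degree is at most $\Delta$.
- **E2** Any two vertices have at most 9 common neighbors.
- **E3** For all $X,Y\subseteq[n]$ with $|X|\ge n^{0.9}$, $|Y|\ge n^{0.7}$, the number of $(p,q)\in X\times Y$ with $pq\in O$ is at most $12\pi|X||Y|$.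
- **E4** Each vertex lies in at most $n^{0.02}$ triangles.
- **E5** For each vertex $p$, at most $n^{0.36}$ embeddings of $C_4$ map a given vertex of $C_4$ to $p$.
- **E6** Each vertex $p$ is the image of $a$ in at most $2808$ embeddings of $A$, and likewise the image of $a'$.
- **E7** $W_S(p;O)\le n^{0.02}$ for all $p$.

*Proof.* We use (1) throughout.

*E1.* For $k=\lceil6n\pi\rceil$, $P(\deg_O(p)\ge k)\le\binom nk\pi^k\le(en\pi/k)^k\le2^{-k}$. As $k=n^{1/3+o(1)}$, a union bound over $p$ suffices.

*E2.* The expected number of pairs of vertices together with 10 common neighbors is at most $n^{12}\pi^{20}=n^{-4/3+o(1)}$.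

*E3.* At most $M=|X||Y|$ unordered pairs are involved, each accounting for at most two ordered pairs. With $k=\lceil6\pi M\rceil$, at least $k$ of them lie in $O$ with probability at most $\binom Mk\pi^k\le(e/6)^k\le2^{-6\pi M}$. Otherwise the number of ordered pairs is at most $2(k-1)<12\pi M$. Both $\pi|X|$ and $\pi|Y|$ are at least $n^{0.03}$, so $6\pi M\ge3n^{0.03}(|X|+|Y|)$. There are at most $n^{i+j}$ choices with $|X|=i$, $|Y|=j$, so a union bound suffices.

*E4.* Assume E2. Any $y\ne p$ lies in at most 9 triangles containing $p$, so each triangle at $p$ meets at most $17$ triangles at $p$ (itself included) outside $p$. Choosing greedily, $T$ triangles at $p$ contain at least $T/17$ that pairwise share only $p$. A family of $k$ such triangles has $3k$ distinct edges. With $k=\lceil n^{0.01}\rceil$, the expected number of pairs ($p$, family of $k$ such triangles) is at most $n(n^2\pi^3)^k/k!\le n(en^{o(1)}/k)^k\to0$. So whp $T\le17k\le n^{0.02}$ for all $p$.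

*E5.* By E2, the number of such embeddings is at most $9\cdot8=72$ times the number of vertices $p'\ne p$ (the image of the opposite vertex) with at least two common neighbors with $p$. Fix $p$ and $Q\subseteq[n]$ with $|Q|\le\Delta$, and let $k=\lceil n^{0.35}\rceil$. The probability that at least $k$ vertices outside $Q$ have two neighbors in $Q$ is at most $\binom nk(\Delta^2\pi^2)^k\le(en\Delta^2\pi^2/k)^k\le n^{-0.01k}$, because $n\Delta^2\pi^2=n^{1/3+o(1)}$. (The $2k$ pairs are distinct, as the $k$ vertices lie outside $Q$.) There are only $\exp(n^{1/3+o(1)})$ choices of $(p,Q)$, so whp this happens for no $(p,Q)$, in particular not when $Q$ is the neighborhood of $p$, which has size at most $\Delta$ by E1. At most $\Delta\le n^{0.35}$ vertices $p'$ lie in $Q$ itself. The total is at most $72(k+\Delta)\le n^{0.36}$.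

*E6.* Consider embeddings of $A$ with $a\mapsto p$, and assume E2. A vertex $y\ne p$ has role $a'$ in at most $72$ of them ($b,c$ are distinct common neighbors of $p,y$). It has role $b$ in at most $81$ ($c$ is a common neighbor of $p,y$, then $a'$ of $b,c$), and role $c$ in at most $81$. So each embedding meets at most $3\cdot234=702$ of them (itself included) outside $p$, and $T$ embeddings contain at least $T/702$ that pairwise share only $p$. The expected number of 4-tuples of such embeddings is at most $n^{13}\pi^{20}=n^{-1/3+o(1)}$. So whp $T/702<4$ for all $p$. The statement for $a'$ follows from the automorphism $a\leftrightarrow a'$ of $A$.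

*E7.* Consider embeddings of $S$ with $x\mapsto p$ and let $y\ne p$. By E6, $y$ has role $a$ in at most $2808$ and role $a'$ in at most $2808$ of them. By E2 it has role $b$ in at most $9^3=729$ ($a$ is a common neighbor of $p,b$, then $c$ of $a,b$, then $a'$ of $b,c$), and the same holds for role $c$. So $y$ lies in at most $7074$ embeddings, and $T$ embeddings contain at least $T/(4\cdot7074)=T/28296$ that pairwise share only $p$. With $k=\lceil n^{0.01}\rceil$, families of $k$ such embeddings have expected number at most $n(n^4\pi^6)^k/k!\to0$ by (3). So whp $T\le28296k\le n^{0.02}$. $\square$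

**Step 4: few bad vertices.** *The player can concentrate degree around some vertices $z$; we must know that there are few of these.* Let
$$F_G(z)=\sum_{y:\,yz\in E(G)}d_G(y),\qquad \mathrm{Bad}_t=\{z:F_{G_t}(z)>50\pi N\}.$$
$F_G(z)$ is the number of walks of length 2 from $z$. *Example:* in a star with $s$ leaves, $F=s$ both at the center and at each leaf. Since $G_t$ grows, $\mathrm{Bad}_t$ is increasing in $t$.

**Lemma 6.** If $O_t$ satisfies E1 and E3, then $|\mathrm{Bad}_t|\le n^{0.9}$.

*Proof.* Otherwise take $X\subseteq\mathrm{Bad}_t$ with $|X|=\lceil n^{0.9}\rceil$. Order the vertices by decreasing degree in $G=G_t$ and cut into consecutive blocks $Y_1,Y_2,\dots$ of size $\lceil n^{0.7}\rceil$, the last of at most twice that size. Then $\sum_{z\in X}F_G(z)=\sum_jE_j$, where $E_j$ is the sum over $y\in Y_j$ of $d(y)$ times the number of neighbors of $y$ in $X$.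

For $j\ge2$, the degrees in $Y_j$ are at most the average degree in $Y_{j-1}$, and $|Y_j|\le2|Y_{j-1}|$. So E3 gives $E_j\le24\pi|X|\sum_{y\in Y_{j-1}}d(y)$. Hence $\sum_{j\ge2}E_j\le24\pi|X|\cdot2N=48\pi|X|N$. Also $E_1\le2\lceil n^{0.7}\rceil\Delta^2=n^{0.7+2/3+o(1)}=o(\pi|X|N)$, because $\pi|X|N\ge n^{0.9+2/3-o(1)}$. So $\sum_{z\in X}F_G(z)\le49\pi N|X|$. But every $z\in X$ has $F_G(z)>50\pi N$, a contradiction. $\square$

## 6. Lower bound: caps on subgraph counts in the chosen graph

**Step 5: the counting principle.** *We explain once how Lemma 4 is applied.* Let $D$ be a graph, possibly with root $x\mapsto z$, and let $Y_t$ be the number of (rooted) embeddings of $D$ in $G_t$ that use $e_t$. Each embedding in $G_t$ is completed in exactly one round, so the count in $G_t$ is $\sum_{s\le t}Y_s$. If an embedding is counted by $Y_t$, then some $e\in D$ is mapped to $e_t$ and $D-e$ is embedded in $G_{t-1}$; here $D-e$ keeps all vertices of $D$. A given pair is chosen in round $t$ with conditional probability at most $\rho$. Hence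
$$E[Y_t\mid\mathcal F_{t-1}]\le\rho\sum_{e\in D}(\text{number of embeddings of }D-e\text{ in }G_{t-1}).$$
Multiply $Y_t$ by the indicator of an $\mathcal F_{t-1}$-event on which this sum of counts is at most a deterministic number, and on which $O_{t-1}$ satisfies E1–E7, so that $Y_t\le M$. Then Lemma 4 applies with $L$ equal to $N\rho=\pi$ times that number. If whp all these indicators equal 1, then whp the count is at most $6L$ at all times $t\le N$. Below, $L/M\ge n^{0.2}$ always holds, so each failure probability is at most $2^{-6n^{0.2}}$.

In bounding increments, note that the edges other than $e_t$ lie in $G_{t-1}\subseteq O_{t-1}$. We write $\mathrm{com}(p,q)$ for the set of common neighbors, of size at most 9 by E2.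

**Step 6: global caps.** *We bound the numbers of triangles, 4-cycles and copies of $A$.* By E1 the number of embedded paths with 2 (resp. 3) edges is at most $2N\Delta$ (resp. $2N\Delta^2$).

- *Triangles.* $K_3-e$ is a path with 2 edges. So $L=CNn\pi^2=n^{1+o(1)}$, and $M=6\cdot9=54$.
- *$C_4$.* $C_4-e$ is a path with 3 edges. So $L=CNn^2\pi^3=n^{4/3+o(1)}$. For the increment: 4 roles, 2 orientations, at most $\Delta$ choices for one further vertex and 9 for the other; $M=72\Delta$.
- *$A$.* $A-bc$ is a $C_4$. Deleting another edge leaves a triangle with a pendant edge, with count at most $\Delta X_{K_3}$. Including the caps for $K_3$ and $C_4$ in the indicator, $L=CNn^2\pi^4=n^{2/3+o(1)}$. Each of the 5 edges in 2 orientations extends in at most $81$ ways by E2: for $ab$, $c\in\mathrm{com}(a,b)$ and $a'\in\mathrm{com}(b,c)$; for $bc$, $a,a'\in\mathrm{com}(b,c)$; the others by symmetry. So $M=810$.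

In each case $L/M\ge n^{0.2}$. Hence whp, for all $t\le N$,
$$X_{K_3}(G_t)\le CNn\pi^2,\quad X_{C_4}(G_t)\le CNn^2\pi^3,\quad X_A(G_t)\le CNn^2\pi^4.\tag{4}$$

**Step 7: rooted caps away from bad vertices.** *Deleting one edge from $S$ leads to three rooted graphs; we bound them at each $z\notin\mathrm{Bad}_t$.* With root $x$, let
$$D_1=\{ax,ab,ac,bc\},\quad D_2=\{ax,ab,bc,ba',ca'\},\quad D_3=\{ax,ab,ac,a'b,a'c\}.$$
These are: a pendant edge at a triangle, a 2-edge path ending at a triangle, and a pendant edge at a 4-cycle. The indicator is that $O_{t-1}$ satisfies E1–E7, that $G_{t-1}$ satisfies the bounds (4), and that $z\notin\mathrm{Bad}_{t-1}$. So $F=F_{G_{t-1}}(z)\le50\pi N$.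

- *$D_1$.* Deleting $ax$ leaves at most $X_{K_3}$ embeddings. Deleting $ab$, $ac$ or $bc$ leaves a 2-edge walk from $z$ and one more edge, at most $F\Delta$. So $L=CNn\pi^3=n^{1/3+o(1)}$. Increments: role $ax$: at most $2n^{0.02}$ (E4 at $a$); other roles $O(1)$, since the missing vertex is a common neighbor of the ends of $e_t$. $M=n^{0.03}$.
- *$D_2$.* Deleting $ax$ or $ab$ leaves at most $\Delta X_{K_3}$. Deleting $bc$, $ba'$ or $ca'$ leaves a tree with a 2-edge walk from $z$ and two more edges, at most $F\Delta^2$. So $L=CNn^2\pi^4=n^{2/3+o(1)}$. Increments: role $ax$: at most $2\Delta n^{0.02}$ ($b$, then a triangle at $b$); role $ab$: $O(n^{0.02})$; roles $bc,ba',ca'$: $O(1)$, because the third vertex of the triangle is a common neighbor and $a\in\mathrm{com}(z,b)$. $M=\Delta n^{0.03}$.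
- *$D_3$.* Deleting $ax$ leaves at most $X_{C_4}$; deleting another edge leaves at most $F\Delta^2$. So $L=CNn^2\pi^4$. Increments: role $ax$: at most $n^{0.36}$ (E5); roles $ab,ac$: $O(\Delta)$ (for $ab$: at most $\Delta$ choices of $c$, then $a'\in\mathrm{com}(b,c)$); roles $a'b,a'c$: $O(1)$ (for $a'b$: $a\in\mathrm{com}(z,b)$, then $c\in\mathrm{com}(a,a')$). $M=n^{0.37}$.

In all three cases $L/M\ge n^{0.2}$. If $z\notin\mathrm{Bad}_t$ then $z\notin\mathrm{Bad}_s$ for all $s\le t$, so when E1–E7 and (4) hold throughout, the truncated sum up to $t$ equals $W_D(z;G_t)$. By a union bound over $z$, whp for all $t\le N$ and all $z\notin\mathrm{Bad}_t$,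
$$W_{D_1}(z;G_t)\le CNn\pi^3,\qquad W_{D_2}(z;G_t),\ W_{D_3}(z;G_t)\le CNn^2\pi^4.\tag{5}$$

Let $\mathcal Q_t\in\mathcal F_t$ be the event that for all $s\le t$, $O_s$ satisfies E1–E7 and the bounds (4), (5) hold at time $s$. We have shown $P(\mathcal Q_N)=1-o(1)$.

## 7. Lower bound: the tail of the number of copies of $S$ at a vertex

This section deals with the obstacle of Section 4. Let $Y^z_t$ be the number of embeddings of $S$ rooted at $z$ in $G_t$ that use $e_t$, times $1[\mathcal Q_{t-1}]\,1[z\notin\mathrm{Bad}_{t-1}]$, and let $W^*_t(z)=\sum_{s\le t}Y^z_s$. If $\mathcal Q_{t-1}$ holds and $z\notin\mathrm{Bad}_{t-1}$, then all indicators up to time $t-1$ equal 1, so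
$$W_S(z;G_{t-1})=W^*_{t-1}(z).\tag{6}$$

**Lemma 7.** Let $M_0=4000$, $y_0=2\log r/\log\log r$ and $k_0=M_0y_0$. For every $z$,
$$E(W^*_N(z)-k_0)^+\le\frac{M_0}r.\tag{7}$$

*Proof.* *Conditional expectations.* On the indicator, count the embeddings of $S-e$ rooted at $z$. $S-ax$ gives at most $X_A$. $S-bc=D_3$. $S-ac=D_2$, and $S-ab$ is $D_2$ up to $b\leftrightarrow c$. $S-a'b$ and $S-a'c$ are, up to $b\leftrightarrow c$, $D_1$ plus a pendant edge, with count at most $\Delta W_{D_1}$. By (4) and (5), all are at most $CNn^2\pi^4$. So the sum of conditional expectations is at most $L:=C\pi Nn^2\pi^4=C\delta^6$ by (3).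

*Increments.* Role $ax$ contributes at most $2808$ by E6: the vertex $a$ is the end of $e_t$ other than $z$. Each of the other five edges in two orientations contributes at most $81$ by E2. For $ab$: $c\in\mathrm{com}(a,b)$, $a'\in\mathrm{com}(b,c)$. For $bc$: $a,a'\in\mathrm{com}(b,c)$. For $a'b$: $a\in\mathrm{com}(z,b)$, $c\in\mathrm{com}(a,b)$. For $ac$ and $a'c$, symmetrically. So $Y^z_t\le2808+810\le M_0$.

*Tail.* As $\delta\to0$, $L\to0$, and Lemma 4 gives $P(W^*_N(z)\ge yM_0)\le(eL/(yM_0))^y\le y^{-y}$ for $y\ge1$. Moreover
$$y_0\log y_0=\frac{2\log r}{\log\log r}(\log\log r+\log2-\log\log\log r)\ge\log r,$$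
and $\log y_0\ge1$. Therefore
$$E(W^*_N(z)-k_0)^+=M_0\int_{y_0}^\infty P(W^*_N(z)\ge yM_0)\,dy\le M_0\int_{y_0}^\infty y_0^{-y}\,dy=\frac{M_0y_0^{-y_0}}{\log y_0}\le M_0y_0^{-y_0}\le\frac{M_0}r.\qquad\square$$

## 8. Lower bound: summing over the order of the edges

**Step 8: reduction to finitely many cases.** *We fix what is present when the second half of $H$ is started.* $H$ has the automorphism $\sigma$: $a\leftrightarrow x$, $a'\leftrightarrow x'$, $b\leftrightarrow u$, $c\leftrightarrow v$, which exchanges $A$ and $B$. It also has automorphisms preserving $A$ and $B$: the swaps $b\leftrightarrow c$ and $u\leftrightarrow v$, and the prime swap ($a\leftrightarrow a'$ together with $x\leftrightarrow x'$).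

If $G_N$ contains a copy of $H$, then, applying $\sigma$ if needed, there is an embedding $\varphi$ for which the first chosen edge of $A\cup B$ lies in $A$. Let $\beta$ be the first chosen edge of $B$, chosen in round $t$, and let $D$ be the set of edges of $H$ chosen before $\beta$. Then $D\subseteq A\cup\{ax,a'x'\}$ and $D_A:=D\cap A\ne\emptyset$. Put $v_D=|V(D)|$ and $e_D=|D|$, where $V(D)$ is the set of vertices covered by $D$. The other $11-e_D$ edges are chosen, hence offered, after round $t$.

Among $x,x',u,v$, the only vertices possibly in $V(D)$ are $x$ (if and only if $ax\in D$) and $x'$ (if and only if $a'x'\in D$), and $xx'$ is not an edge. So $\beta$ meets $V(D)$ in at most one vertex. By the automorphisms preserving $A$ and $B$ we may assume one of: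

- **Type I:** $\beta\cap V(D)=\emptyset$;
- **Type II:** $\beta=xu$ and $ax\in D$.

There are finitely many $(D,\beta)$. For each we show that the expected number of such embeddings $\varphi$ for which $\mathcal Q_{t-1}$ holds tends to $0$. As $P(\mathcal Q_N)\to1$, this gives $P(H\subseteq G_N)\to0$. By (2),
$$\text{given }\mathcal F_t,\text{ each map of }V(D)\cup\beta\text{ extends in expectation to at most }n^{8-|V(D)\cup\beta|}\pi^{11-e_D}\tag{8}$$
embeddings of the required kind.

**Step 9: Type I.** *Here the second count of Section 4 is valid.* Consider an embedding of $D$ in $G_N$. Its first chosen edge is some $e_s$, in one of $e_D$ roles and 2 orientations, and its other edges are offered after round $s$. By (2), $EX_D(G_N)\le2e_DNn^{v_D-2}\pi^{e_D-1}$. In each of the $N$ rounds, $e_t$ plays the role of $\beta$ in 2 orientations, and $|V(D)\cup\beta|=v_D+2$. By (8) the expected number is at most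
$$2N\cdot EX_D(G_N)\cdot n^{6-v_D}\pi^{11-e_D}\le CN^2n^4\pi^{10}=C\delta^{12}\to0 .$$

In Type II, $e_t=\varphi(x)\varphi(u)$ and $|V(D)\cup\beta|=v_D+1$. We must sum $W_D(z;G_{t-1})$ over the ends $z=\varphi(x)$ of $e_t$.

**Step 10: Type II with $\varphi(x)\in\mathrm{Bad}_{t-1}$.** *Bad vertices are few, so a crude bound on $W_D$ suffices.*

**Lemma 8.** On $\mathcal Q_{t-1}$, $W_D(z;G_{t-1})\le n^{0.04}n^{v_D-1}\pi^{e_D}$ for every $z$ and every $D\ni ax$ with $D_A\ne\emptyset$.

*Proof.* First let $a'x'\notin D$, so $D=\{ax\}\cup D_A$. Up to $b\leftrightarrow c$ the cases are as follows.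

- $D$ a forest. Exploring the root component from $z$, each edge contributes a factor at most $\Delta=6n\pi$. A further component avoids $a$, so it is an edge or a 2-edge path on $\{a',b,c\}$, and there is at most one. It has at most $2N\le2n^2\pi$, resp. $2N\Delta\le12n^3\pi^2$, embeddings. So $W_D\le Cn^{v_D-1}\pi^{e_D}$.
- $D_A=\{ab,ac,bc\}$: $W_{D_1}\le2\Delta n^{0.02}$ by E4, and $n^3\pi^4=n\pi\cdot n^2\pi^3=n\pi\cdot n^{o(1)}$.
- $D_A=A-a'b$: at most $\Delta\cdot2\Delta n^{0.02}$, and $n^4\pi^5=(n\pi)^2n^{o(1)}$.
- $D_A=\{bc,a'b,a'c\}$: at most $\Delta\cdot2n^{1.02}$ ($a$, then any triangle), and $n^4\pi^4=n\pi\cdot n\cdot n^{o(1)}$.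
- $D_A=A-ac$: $W_{D_2}\le2\Delta^2n^{0.02}$, and $n^4\pi^5=(n\pi)^2n^{o(1)}$.
- $D_A=A-bc$: $W_{D_3}\le\Delta n^{0.36}=n^{0.36+1/3+o(1)}$ by E5, while $n^{0.04}n^4\pi^5=n^{0.04+2/3+o(1)}$; and $0.36+\frac13<0.04+\frac23$.
- $D_A=A$: $W_S\le n^{0.02}$ by E7, and $n^4\pi^6=n^{o(1)}$.

These are all cases: a subset of $A$ containing a cycle is one of the two triangles, a 4-edge subset, or $A$.

Adding $a'x'$ has the following effect. If $a'\in V(D_A)$, the count is multiplied by at most $\Delta=6n\pi$, and $n^{v_D-1}\pi^{e_D}$ by $n\pi$. Otherwise $a'x'$ is a new component, and the factors are at most $2N\le2n^2\pi$ and $n^2\pi$. In every case the lost constants and $n^{o(1)}$ factors are absorbed by the slack in the exponents. $\square$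

Given $\mathcal F_{t-1}$, a vertex $z$ lies in $e_t$ with probability at most $n\rho$. On $\mathcal Q_{t-1}$, $|\mathrm{Bad}_{t-1}|\le n^{0.9}$ by Lemma 6. So by (8) the expected number is at most
$$N\cdot n^{0.9}\cdot n\rho\cdot n^{0.04}n^{v_D-1}\pi^{e_D}\cdot n^{7-v_D}\pi^{11-e_D}=n^{7.94}\pi^{12}=n^{-0.06+o(1)}\to0 ,$$
where we used $N\rho=\pi$.

**Step 11: Type II with $\varphi(x)\notin\mathrm{Bad}_{t-1}$ and $D_A\ne A$.** *Here each $W_D$ is at most a constant times the value expected from the second count.* Put $\mu_D=Nn^{v_D-3}\pi^{e_D-1}$.

**Lemma 9.** On $\mathcal Q_{t-1}$, if $ax\in D$ and $\emptyset\ne D_A\ne A$, then $W_D(z;G_{t-1})\le C\mu_D$ for every $z\notin\mathrm{Bad}_{t-1}$.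

*Proof.* First let $a'x'\notin D$, and write $F=F_{G_{t-1}}(z)\le50\pi N$. Recall $\Delta=6n\pi$ and $N\le n^2\pi$. Up to $b\leftrightarrow c$, the nonempty sets $D_A\ne A$ are:

| $D_A$ | bound on $W_D$ | $\mu_D$ |
|---|---|---|
| $\{ab\}$ | $F$ | $N\pi$ |
| $\{bc\}$; $\{a'b\}$ | $\Delta\cdot2N$ | $Nn\pi$ |
| $\{ab,ac\}$; $\{ab,bc\}$; $\{ab,a'b\}$ | $F\Delta$ | $Nn\pi^2$ |
| $\{ab,a'c\}$ | $F\cdot2N\le2Fn^2\pi$ | $Nn^2\pi^2$ |
| $\{bc,a'b\}$; $\{a'b,a'c\}$ | $\Delta\cdot2N\Delta$ | $Nn^2\pi^2$ |
| $\{ab,ac,bc\}$ | $W_{D_1}$ | $Nn\pi^3$ |
| $\{ab,ac,a'b\}$; $\{ab,bc,a'b\}$; $\{ab,bc,a'c\}$; $\{ab,a'b,a'c\}$ | $F\Delta^2$ | $Nn^2\pi^3$ |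
| $\{bc,a'b,a'c\}$ | $\Delta X_{K_3}$ | $Nn^2\pi^3$ |
| $A-bc$; $A-ab$; $A-a'b$ | $W_{D_3}$; $W_{D_2}$; $\Delta W_{D_1}$ | $Nn^2\pi^4$ |

Counted with their images under $b\leftrightarrow c$, these are $5+10+10+5=30$ sets, that is, all of them. By (4) and (5) the claim holds in each row. Adding $a'x'$ multiplies the bound on $W_D$ by at most $\Delta$ and $\mu_D$ by $n\pi$ if $a'\in V(D_A)$; otherwise the factors are at most $2N\le2n^2\pi$, and $n^2\pi$. $\square$

As $e_t$ has two ends, (8) bounds the expected number by
$$N\cdot2C\mu_D\cdot n^{7-v_D}\pi^{11-e_D}=CN^2n^4\pi^{10}=C\delta^{12}\to0 .$$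

**Step 12: Type II with $\varphi(x)\notin\mathrm{Bad}_{t-1}$ and $D_A=A$.** *This is the case that produces the logarithms; it uses Lemma 7.* Now $D=S$ or $D=S\cup\{a'x'\}$, and in the second case $W_D\le\Delta W_S$. By (6) we may replace $W_S(z;G_{t-1})$ by $W^*_{t-1}(z)$. Write $W^*\le k_0+(W^*-k_0)^+$. Since $(W^*_{t-1}(z)-k_0)^+$ is $\mathcal F_{t-1}$-measurable and at most $(W^*_N(z)-k_0)^+$, and $P(z\in e_t\mid\mathcal F_{t-1})\le n\rho=3r/n$, (7) gives
$$E\Big[\sum_{z\in e_t}W^*_{t-1}(z)\Big]\le2k_0+n\rho\sum_zE(W^*_N(z)-k_0)^+\le2k_0+\frac{3r}n\cdot n\cdot\frac{M_0}r=2k_0+3M_0\le C\frac{\log r}{\log\log r}.$$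
For $D=S$ we have $v_D=5$, $e_D=6$, and (8) bounds the expected number by $N\cdot C\frac{\log r}{\log\log r}\cdot n^2\pi^5$. For $D=S\cup\{a'x'\}$ we have $v_D=6$, $e_D=7$, and the bound is $N\cdot C\frac{\log r}{\log\log r}\cdot\Delta\cdot n\pi^4$. By (3) both are at most
$$C\delta^6\frac{\log r}{\log\log r}\to0 .$$
All cases are done, and the lower bound in Theorem 1 is proved.

## 9. Upper bound: turning offered pairs into independent pairs

*The player wants to select from a target set $Z$ of pairs as if every pair in it appeared independently. The lemma says that this is possible if $Z$ is so small that two pairs of $Z$ are rarely offered together.*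

**Lemma 10.** Suppose that at most $N=o(n^2)$ rounds are played in total, and that at the start of a stage of $N_1\to\infty$ rounds a set $Z$ of pairs with $|Z|\le n^2/(8r)$ is given. In each round of the stage, choose a uniformly random offered pair of $Z$ if there is one, otherwise any pair. Then there is a random $R\subseteq Z$ which, conditionally on the history before the stage, contains each pair of $Z$ independently with probability $\pi_0=1-e^{-N_1r/(2n^2)}$, such that $R\subseteq E(G)$ after the stage except with probability $o(1)$.

*Proof.* *Lower bound on the choice probability.* The number $m_t$ of non-edges lies in $[n^2/3,n^2/2]$. Given the past, by symmetry each non-edge $f\in Z$ is chosen with the same probability $q_t$. It is offered with probability $r/m_t$. Given this, the expected number of other offered pairs of $Z$ is at most $r|Z|/(m_t-1)\le1/2$, so with conditional probability at least $\frac12$ there is none, and then $f$ is chosen. Hence $q_t\ge\frac r{2m_t}\ge\rho_0:=r/n^2$.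

*Marks.* We define marks $f_t\in Z\cup\{\emptyset\}$. If a non-edge $f\in Z$ is chosen, let $f_t=f$ with probability $\rho_0/q_t$. The remaining event has probability $1-\rho_0|Z\setminus E(G_{t-1})|\ge\rho_0|Z\cap E(G_{t-1})|$, because $\rho_0|Z|\le1$. On it, use extra randomness so that each $g\in Z\cap E(G_{t-1})$ is the mark with total probability $\rho_0$, and $f_t=\emptyset$ otherwise. Given the past, including earlier marks, each $f\in Z$ is the mark with probability exactly $\rho_0$. So the marks are i.i.d., and every mark in $Z$ is an edge of $G_t$.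

*Independence.* Let $\Lambda\sim\mathrm{Poisson}(N_1/2)$ be independent, continue the mark sequence i.i.d. beyond $N_1$, and let $R$ be the set of elements of $Z$ among the first $\Lambda$ marks. By Poisson thinning, the multiplicities of the elements of $Z$ are independent $\mathrm{Poisson}(\rho_0N_1/2)$ variables, so $R$ has the stated law. Moreover $R\subseteq E(G)$ unless $\Lambda>N_1$, which by Chebyshev's inequality has probability at most $2/N_1=o(1)$. $\square$

**Several stages.** *We package successive uses of Lemma 10 into one random graph $\Gamma$.* Fix disjoint blocks of pairs, one for each stage. In stage $i$ apply Lemma 10 to a set $Z_i$ in the $i$-th block, determined by $R_1,\dots,R_{i-1}$; put $Z_i=\emptyset$ if the intended set has more than $n^2/(8r)$ elements or if a selection it relies on cannot be made. Let $\Gamma$ on the $i$-th block be $R_i$ together with each pair of the block outside $Z_i$, added independently with probability $\pi_0$. Conditionally on the history before stage $i$, which includes $\Gamma$ on the earlier blocks, $\Gamma$ on block $i$ contains every pair independently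 with probability $\pi_0$. Hence the pairs of all blocks lie in $\Gamma$ independently with probability $\pi_0$. Also $R_i=\Gamma\cap Z_i$, and inductively $Z_i$ depends only on $\Gamma$ in earlier blocks.

*Example: the triangle, upper bound.* Let $r=n^{o(1)}$ and $n r^{-2/3}=o(N)$. Put $\omega=\min\{\log n,Nr^{2/3}/n\}\to\infty$ and shorten the game to $N=\lfloor\omega nr^{-2/3}\rfloor$, with two stages of $N_1=\lfloor N/2\rfloor$ rounds. Fix disjoint classes $V_a,V_c$ of size $n_0=\lfloor n/20\rfloor$ and $V_b$ of size $n_1=\lfloor n/(50r)\rfloor$. Here $\pi_0=(1+o(1))\frac{\omega r^{1/3}}{4n}$. Let $Z_1=V_b\times(V_a\cup V_c)$, so $|Z_1|\le2n_1n_0\le n^2/(8r)$, and let $Z_2$ be the set of pairs in $V_a\times V_c$ with a common $R_1$-neighbor in $V_b$. Since $E|Z_2|\le n_1n_0^2\pi_0^2=n^{1+o(1)}$, whp $|Z_2|\le n^2/(8r)$. If $\Gamma$ contains a triangle $abc$ respecting the classes, then whp $ab,cb\in R_1$ and $ac\in Z_2\cap\Gamma=R_2$, so $G$ contains it. The number $Q$ of these triangles in $\Gamma$ has mean $n_1n_0^2\pi_0^3=(1+o(1))\,\omega^3/1280000\to\infty$. Two distinct such triangles that share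 a pair share exactly one, so $\mathrm{Var}\,Q/(EQ)^2\le1/EQ+\frac{2}{n_1n_0\pi_0}+\frac1{n_0^2\pi_0}=1/EQ+n^{-1+o(1)}\to0$, and $Q>0$ whp. With Section 2, the triangle has threshold $n/r^{2/3}$.

## 10. Upper bound: five stages that build $H$

Let $N_0=o(N)$, with $N_0$ as in Theorem 1.

**Step 13: parameters.** *We shorten the game to a convenient length.* Put $\omega=\min\{\log\log r,(N/N_0)^6\}\to\infty$ and $\delta^6=\omega\log\log r/\log r$. Then $\lfloor\delta n^{4/3}r^{-5/6}\rfloor\le\omega^{1/6}N_0\le N$. Using only an initial segment of the rounds, we may assume $N=\lfloor\delta n^{4/3}r^{-5/6}\rfloor$ with $1\le\omega\le\log\log r$; so $\delta\to0$. Let $N_1=\lfloor N/10\rfloor$. We use five stages of $N_1$ rounds, at most $N/2$ rounds in total.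

Fix disjoint $V_a,V_{a'},V_c,V_x,V_{x'},V_u,V_v$ of size $n_0=\lfloor n/20\rfloor$ and $V_b$ of size $n_1=\lfloor n/(50r)\rfloor=n^{1-o(1)}$. Together they have fewer than $n/2$ vertices. The blocks are:

- stage 1: $V_b\times(V_a\cup V_{a'}\cup V_c)$;
- stage 2: $V_c\times(V_a\cup V_{a'})$;
- stage 3: $V_a\times V_x$ and $V_{a'}\times V_{x'}$;
- stage 4: $V_x\times(V_u\cup V_v)$;
- stage 5: $V_u\times V_v$ and $(V_u\cup V_v)\times V_{x'}$.

Here $\pi_0=(1+o(1))\frac\delta{20}n^{-2/3}r^{1/6}=n^{-2/3+o(1)}$. Put $\nu=n_1n_0^3\pi_0^5=n^{2/3+o(1)}$. Then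
$$\nu\pi_0=n_1n_0^3\pi_0^6=(1+o(1))\kappa\delta^6,\qquad\kappa=50^{-1}20^{-9}.\tag{9}$$
All selections below are made by fixed deterministic rules from $\Gamma$ in the blocks indicated.

**Step 14: stages 1 and 2, many disjoint copies of $A$.** *As in the triangle strategy, the copies are anchored at the $n_1$ vertices of $V_b$.* Let $Z_1=V_b\times(V_a\cup V_{a'}\cup V_c)$; $|Z_1|\le3n_1n_0\le n^2/(8r)$. Let $Z_2$ be the set of pairs between $V_c$ and $V_a\cup V_{a'}$ having a common $R_1$-neighbor in $V_b$. As $E|Z_2|\le2n_1n_0^2\pi_0^2=n^{5/3+o(1)}$, Markov's inequality gives $|Z_2|\le n^2/(8r)$ whp.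

Let $\mathcal D$ be the set of class-respecting copies $(a,a',b,c)$ of $A$ in $\Gamma$. Whp all their edges are in $R_1\cup R_2$: block 1 is entirely targeted, and the ends of $ac$ and of $a'c$ have the common $R_1$-neighbor $b$. Also $E|\mathcal D|=\nu$.

Consider ordered pairs of distinct potential members of $\mathcal D$ sharing exactly the vertices of some set of roles, and let these roles span $v$ vertices and $e$ edges of $A$. Then $1\le v\le3$ and $v-\frac23e\ge1$: the value is $1$ for $v=1$, at least $2-\frac23=\frac43$ for $v=2$, and at least $3-2=1$ for $v=3$, as then $e\le3$. So the expected number of ordered pairs of distinct members sharing a vertex is at most $\nu^2n^{-1+o(1)}=n^{1/3+o(1)}=o(\nu)$. Vertex-disjoint pairs have zero covariance, so $\mathrm{Var}|\mathcal D|\le\nu+n^{1/3+o(1)}$. By Chebyshev and Markov, whp $|\mathcal D|\ge\frac34\nu$ and at most $\nu/5$ pairs of members intersect. Deleting one member of each intersecting pair, whp there is a family $\mathcal D^*\subseteq\mathcal D$ of exactly $d=\lceil\nu/2\rceil$ pairwise vertex-disjoint members. Let $T\subseteq V_a$ be the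 set of their $a$-vertices. For $a\in T$ let $a'(a)$ be the $a'$-vertex of its member; these are distinct.

**Step 15: stage 3, vertices with many copies of $A$.** *We find the vertices $x$ at which the number of copies of $S$ is of order $\log r/\log\log r$.* Let $Z_3=(T\times V_x)\cup(\{a'(a):a\in T\}\times V_{x'})$; $|Z_3|\le2dn_0=n^{5/3+o(1)}$. For $x\in V_x$ let $W(x)=|\{a\in T:ax\in R_3\}|$. Given $\mathcal D^*$, these are independent $\mathrm{Bin}(d,\pi_0)$. Let
$$\lambda=d\pi_0=(\tfrac12+o(1))\kappa\delta^6\to0,\qquad k=\lfloor\log r/(4\log\log r)\rfloor .$$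
As $\delta^6\ge\log\log r/\log r$, we have $\lambda\ge\frac\kappa3\frac{\log\log r}{\log r}$ and $k/\lambda\le\frac3{4\kappa}\big(\frac{\log r}{\log\log r}\big)^2\le(\log r)^2$. So, using $\binom dk\ge(d/k)^k$,
$$P(W(x)\ge k)\ge\binom dk\pi_0^k(1-\pi_0)^d\ge(1-\lambda)\Big(\frac\lambda k\Big)^k\ge\tfrac12e^{-2k\log\log r}\ge\tfrac12r^{-1/2}.$$
The number of $x\in V_x$ with $W(x)\ge k$ is therefore binomial with mean at least $n_0r^{-1/2}/2\to\infty$. By Chebyshev, whp it is at least $n_0r^{-1/2}/4\ge n_1$. Let $X^*$ consist of exactly $n_1$ of these $x$. For $x\in X^*$ let $T_x\subseteq T$ be a set of exactly $k$ vertices $a$ with $ax\in R_3$.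

For the variance we also need a degree bound. With $s=\lceil n^{0.34}\rceil$, $P(\mathrm{Bin}(n_0,\pi_0)\ge s)\le(en_0\pi_0/s)^s=o(1/n)$, since $n_0\pi_0=n^{1/3+o(1)}$. So whp every $a\in V_a$ has at most $n^{0.34}$ $\Gamma$-neighbors in $V_x$. The selections $\mathcal D^*$, $X^*$, $(T_x)$ and this property depend only on $\Gamma$ in blocks 1, 2 and in $V_a\times V_x$.

**Step 16: stages 4 and 5, building $B$ from the selected vertices.** *The set $X^*$ has size about $n/r$, so Lemma 10 allows us to aim at it.* Let $Z_4=X^*\times(V_u\cup V_v)$; $|Z_4|=2n_1n_0\le n^2/(8r)$. Let $Z_5$ consist of the pairs $uv\in V_u\times V_v$ with $xu,xv\in R_4$ for some $x\in X^*$, and of the pairs $ux'$ (resp. $vx'$) such that for some $x\in X^*$ and $a\in T_x$ we have $xu\in R_4$ (resp. $xv\in R_4$) and $a'(a)x'\in R_3$. Since $\Gamma$ on $V_{a'}\times V_{x'}$ and on $V_x\times(V_u\cup V_v)$ is independent of the selections, $E|Z_5|\le n_1n_0^2\pi_0^2+2n_1k(n_0\pi_0)^2=n^{5/3+o(1)}$. So $|Z_5|\le n^2/(8r)$ whp.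

Let $Q$ be the number of configurations $(x,a,x',u,v)$ with $x\in X^*$, $a\in T_x$, $x'\in V_{x'}$, $u\in V_u$, $v\in V_v$ such that the six pairs
$$a'(a)x',\quad xu,\quad xv,\quad ux',\quad vx',\quad uv$$
are in $\Gamma$. If $Q>0$ and the whp events hold, then $a'(a)x'\in R_3$, $xu,xv\in R_4$ and $uv,ux',vx'\in R_5$. Together with $ax\in R_3$ and the member of $\mathcal D^*$ containing $a$, these form a copy of $H$ in $G$. It remains to show that $Q>0$ whp.

## 11. Upper bound: the second moment of $Q$

**Step 17: the mean.** *We check that the number of configurations tends to infinity.* Condition on $\Gamma$ in blocks 1, 2 and in $V_a\times V_x$, such that the whp properties above hold. The six pairs lie elsewhere, so they are still in $\Gamma$ independently with probability $\pi_0$. By (9), and since $k\delta^6=(\frac14+o(1))\omega$,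
$$EQ=n_1kn_0^3\pi_0^6=(1+o(1))\kappa k\delta^6\ge\kappa\omega/5\to\infty.$$

**Step 18: the variance.** *We bound the pairs of configurations that share pairs.* Let $J$ be the graph of the six pairs on the vertices $a',x,x',u,v$. The classes are disjoint, so a pair common to two configurations has the same role in both. Sum over ordered pairs of configurations whose set of common pairs is a given nonempty $K\subseteq J$; they agree on $V(K)$. Relative to $(EQ)^2$ this contributes at most $\pi_0^{-e_K}$, times $n_0^{-1}$ for each of $x',u,v$ in $V(K)$, times the following factor for $(x,a)$. Recall that there are $n_1k$ pairs $(x,a)$, exactly $k$ for each $x$.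

- $1$ if $x,a'\notin V(K)$;
- $1/n_1$ if only $x\in V(K)$;
- at most $n^{0.34}/(n_1k)\le n^{-0.66+o(1)}$ if only $a'\in V(K)$: $a'$ determines $a$, and $a\in T_x$ for at most $n^{0.34}$ vertices $x$;
- $1/(n_1k)$ if both are in $V(K)$.

The exponents of $n$, up to $o(1)$, are as follows.

- $a'\notin V(K)$: the exponent is $-v_K+\frac23e_K\le-\frac23$. Indeed one edge gives $-\frac43$; two edges at most $-\frac53$; a triangle $-1$; four vertices, where $e_K\le5$, at most $-4+\frac{10}3=-\frac23$.
- $a'\in V(K)$, $x\notin V(K)$: then $x'\in V(K)$, since $x'$ is the only neighbor of $a'$ in $J$. With one, two or three of $x',u,v$ in $V(K)$ we have $e_K\le1,2,4$, and the exponent is at most $-0.66-1+\frac23$, $-0.66-2+\frac43$, $-0.66-3+\frac83$ respectively, all at most $-0.9$.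
- $a',x\in V(K)$: then $x'$ and at least one of $u,v$ are in $V(K)$. With exactly one of $u,v$, $e_K\le3$ and the exponent is at most $-3+2=-1$. With both and $e_K\le5$ it is at most $-4+\frac{10}3=-\frac23$. For $K=J$ the two configurations coincide, and the contribution is exactly $1/EQ$.

Pairs of configurations with no common pair have zero covariance. So $\mathrm{Var}\,Q/(EQ)^2\le1/EQ+n^{-0.6+o(1)}\to0$, and $Q>0$ whp by Chebyshev. This proves Theorem 1. $\blacksquare$

## 12. Disjoint unions with sparser graphs

*Proof of Corollary 3.* Let $m(F)<3/2$. Every $J\subseteq H\cup F$ has $e(J)\le\frac32v(J)$, so $m(H\cup F)=3/2$. The lower bound on the threshold follows from $H\subseteq H\cup F$.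

For the upper bound take $N$ as shortened in Section 10, and let $V''$ be the set of at least $n/2$ vertices outside the eight classes.

**Step 19: a copy of $F$ inside $V''$.** *We spend half of the rounds on a uniformly random graph.* In the first $M=\lfloor N/2\rfloor$ rounds choose a uniformly random offered pair. It is then a uniformly random non-edge, so the result is the uniform random graph with $M$ edges. A binomial random graph on $[n]$ with edge probability $p=M/n^2$ has mean number of edges at most $M/2$, and $M\to\infty$, so by Chebyshev it has at most $M$ edges whp. Given its number of edges it is uniform, so it can be coupled to be contained whp in the uniform random graph with $M$ edges. Here $p=n^{-2/3+o(1)}$.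

In the binomial graph restricted to $V''$, let $X$ be the number of embeddings of $F$. Classify pairs of embeddings by the subgraph $K\subseteq F$ formed by the edges that the first shares with the second. This gives
$$\mathrm{Var}X/(EX)^2\le C_F\sum_Kn^{-v_K}p^{-e_K}$$
over subgraphs $K\subseteq F$ with at least one edge and no isolated vertices, where $C_F$ depends only on $F$. Each term is $n^{-v_K+\frac23e_K+o(1)}\to0$, because $e_K/v_K\le m(F)<3/2$. So whp the graph contains a copy of $F$ inside $V''$.

**Step 20: a copy of $H$ on the classes.** *The remaining rounds are used as before.* Run the five stages of Section 10 on the classes; they take at most $N/2$ further rounds. Lemma 10 allows pre-existing edges and requires only that at most $N$ rounds are played in total. So whp a copy of $H$ is created on vertices disjoint from $V''$. Together with the copy of $F$ it is a copy of $H\cup F$. $\blacksquare$
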